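\title{Extending the regular permutation representation over $p$-local finite groups}

\begin{abstract}
Let $(S,\mathcal F,\mathcal L)$ be a $p$-local finite group. We prove that for every integer $k$ above an explicit bound the free permutation representation of $S$ with $k$ orbits extends to a map $|\mathcal L|\to (B\Sigma_{k|S|})^\wedge_p$, and that above a slightly larger bound the extension is unique up to homotopy. In particular $\operatorname{Uind}_p(\mathcal L:S)=1$ for every $p$-local finite group, which proves a conjecture. For large $k$ the extension problem is a stable one, about a limit of suspension spectra along transfers. A norm equivalence identifies this limit with the sections over $|\mathcal L|$ of a bundle of spectra whose fibers come from a finite free complex, and these sections are computed by a stable elements argument with a characteristic biset.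
\end{abstract}

\section{Introduction}\label{sec:intro}

A finite group $G$ acts freely on itself. Restricted to a Sylow $p$-subgroup $S$, this action is free with $[G:S]$ orbits, and $[G:S]$ is prime to $p$. A $p$-local finite group keeps $S$, the pattern of conjugacy among its subgroups and a classifying space, but there need not be a group $G$, and so there is no number $[G:S]$. This paper determines, for all large $k$, whether the free $S$-set with $k$ orbits still extends over the classifying space.

\subsection{$p$-local finite groups}

We recall the definitions of Broto, Levi and Oliver \cite{BLO2}. Fix a prime $p$ and a finite $p$-group $S$. Write $c_g(x)=gxg^{-1}$, and let $\operatorname{Aut}_S(P)$ be the group of automorphisms $c_g$ of $P\le S$ with $g\in N_S(P)$.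

A \emph{fusion system} $\mathcal F$ on $S$ is a category whose objects are the subgroups of $S$ and whose morphism sets $\operatorname{Hom}_{\mathcal F}(P,Q)$ consist of injective homomorphisms, contain all maps $c_g\colon P\to Q$ with $g\in S$, and are such that every morphism is an isomorphism in $\mathcal F$ followed by an inclusion. A subgroup $P$ is \emph{fully normalized} (\emph{fully centralized}) if $|N_S(P)|$ (respectively $|C_S(P)|$) is maximal among the subgroups isomorphic to $P$ in $\mathcal F$. The system is \emph{saturated} if
\begin{itemize}
\item[(I)] every fully normalized $P$ is fully centralized, and $\operatorname{Aut}_S(P)$ is a Sylow $p$-subgroup of $\operatorname{Aut}_{\mathcal F}(P)$;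
\item[(II)] every $\varphi\in\operatorname{Hom}_{\mathcal F}(P,S)$ with $\varphi(P)$ fully centralized extends to a morphism of $\mathcal F$ defined on $\{g\in N_S(P) : \varphi c_g\varphi^{-1}\in\operatorname{Aut}_S(\varphi(P))\}$.
\end{itemize}
The basic example is $\mathcal F_S(G)$, where $S$ is a Sylow $p$-subgroup of a finite group $G$ and the morphisms are the maps $c_g$ with $g\in G$. A subgroup $P$ is \emph{$\mathcal F$-centric}, or centric, if $C_S(P')\le P'$ for every $P'$ isomorphic to $P$ in $\mathcal F$; the group $S$ is centric. Let $\mathcal F^c\subset\mathcal F$ be the full subcategory of centric subgroups, and put $\operatorname{Out}_{\mathcal F}(P)=\operatorname{Aut}_{\mathcal F}(P)/\operatorname{Inn}(P)$.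

A \emph{centric linking system} associated with $\mathcal F$ is a category $\mathcal L$ whose objects are the centric subgroups, with a functor $\pi\colon\mathcal L\to\mathcal F^c$ and monomorphisms $\delta_P\colon P\to\operatorname{Aut}_{\mathcal L}(P)$ such that
\begin{itemize}
\item[(A)] $\pi$ is the identity on objects, $Z(P)$ acts freely on $\operatorname{Mor}_{\mathcal L}(P,Q)$ through $\delta_P$, and $\pi$ induces a bijection $\operatorname{Mor}_{\mathcal L}(P,Q)/Z(P)\to\operatorname{Hom}_{\mathcal F}(P,Q)$;
\item[(B)] $\pi(\delta_P(g))=c_g$ for $g\in P$;
\item[(C)] $\hat\varphi\circ\delta_P(g)=\delta_Q(\varphi(g))\circ\hat\varphi$ for $\hat\varphi\in\operatorname{Mor}_{\mathcal L}(P,Q)$ with $\pi(\hat\varphi)=\varphi$ and $g\in P$.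
\end{itemize}
A \emph{$p$-local finite group} is a triple $(S,\mathcal F,\mathcal L)$ with $\mathcal F$ saturated and $\mathcal L$ a centric linking system associated with $\mathcal F$. Its classifying space is the Bousfield--Kan $p$-completion $|\mathcal L|^\wedge_p$ of the realization of the nerve of $\mathcal L$, and $\delta_S$ induces a map $\theta\colon BS\to|\mathcal L|$.

\subsection{The problem}

For $k\ge1$ let $k\cdot\operatorname{reg}_S\colon S\to\Sigma_{k|S|}$ be the disjoint union of $k$ copies of the regular permutation representation; it makes $\{1,\dots,k|S|\}$ a free $S$-set with $k$ orbits. Let $K$ be the set of positive integers $k$ for which there is a map $f\colon|\mathcal L|\to(B\Sigma_{k|S|})^\wedge_p$ such that $f\circ\theta$ is freely homotopic to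
\[
\beta_k\colon BS\xrightarrow{\;B(k\cdot\operatorname{reg}_S)\;}B\Sigma_{k|S|}\longrightarrow(B\Sigma_{k|S|})^\wedge_p .
\]
If $K\ne\emptyset$, define $\operatorname{Uind}_p(\mathcal L:S)=p^a$ with $a=\min\{v_p(k):k\in K\}$; this is the $p$-part of $\gcd(K)$. If $K=\emptyset$, define $\operatorname{Uind}_p(\mathcal L:S)=\infty$. The invariant measures the power of $p$ by which the regular representation of $S$ must be multiplied before it extends. It is known to equal $1$ when $\mathcal F=\mathcal F_S(G)$ for a finite group $G$ with Sylow $p$-subgroup $S$, and for several families of exotic $p$-local finite groups. The conjecture posed in \cite{WP} is that $\operatorname{Uind}_p(\mathcal L:S)=1$ for all $p$-local finite groups.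

Three observations suggest what to expect. First, $K$ is closed under addition: the block sum $\Sigma_a\times\Sigma_b\to\Sigma_{a+b}$ adds two extensions, because $(B\Sigma_a\times B\Sigma_b)^\wedge_p\simeq(B\Sigma_a)^\wedge_p\times(B\Sigma_b)^\wedge_p$ by the K\"unneth formula and (L1), (L2) below. So if $\gcd(K)=1$, then $K$ contains all large integers.

Second, suppose that $S$ is abelian. Then $S$ is the only centric subgroup, so $|\mathcal L|=BG$ with $G=\operatorname{Aut}_{\mathcal L}(S)$. By (A) this group is an extension of $\operatorname{Aut}_{\mathcal F}(S)$ by $S$, and by (I) the order of $\operatorname{Aut}_{\mathcal F}(S)$ is prime to $p$. The Schur--Zassenhaus theorem gives a complement $H$ to $S$, and $S$ acts freely and transitively on $G/H$. Thus $1\in K$, and $K$ is the set of all positive integers.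

Third, in general there is no obstruction at the level of homotopy classes. The space $|\mathcal L|$ is a homotopy colimit of spaces $BP$ with $P$ centric (Proposition~\ref{prop:decomp}). For $\varphi\in\operatorname{Hom}_{\mathcal F}(P,S)$, the restrictions of $k\cdot\operatorname{reg}_S$ along $\varphi$ and along the inclusion are free $P$-sets of the same size, hence isomorphic. So the maps $\beta_k|_{BP}$ are compatible up to homotopy for every $k$, and the whole question is whether the homotopies can be chosen coherently. After stabilization the obstructions to this lie in groups killed by a power of $p$, which gives $p^b\in K$ for large $b$ (Corollary~\ref{cor:power}). The conjecture asserts that this power of $p$ is never needed.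

\subsection{Results}

Put
\[
d=\max\{v_p(|\operatorname{Out}_{\mathcal F}(P)|) : P\le S \text{ is } \mathcal F\text{-centric}\}.
\]

\begin{theorem}\label{thm:A}
Let $(S,\mathcal F,\mathcal L)$ be a $p$-local finite group. Every integer $k\ge2\max(2,d)$ lies in $K$. Hence $\gcd(K)=1$ and $\operatorname{Uind}_p(\mathcal L:S)=1$.
\end{theorem}

\begin{theorem}\label{thm:B}
If $k\ge2\max(2,d+1)$, there is exactly one free homotopy class of maps $f\colon|\mathcal L|\to(B\Sigma_{k|S|})^\wedge_p$ with $f\circ\theta\simeq\beta_k$.
\end{theorem}

Theorem~\ref{thm:A} proves the conjecture; Theorem~\ref{thm:B} is not needed for it. The case of abelian $S$, where $d=0$, shows that the bound in Theorem~\ref{thm:A} is not sharp in general.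

The proof has four steps. The number $d$ bounds the degrees of higher limits over the orbit category of $\mathcal F$ (Section~\ref{sec:limits}). Free coverings of the spaces $BP$, with labels in a space $E$ over $|\mathcal L|$, form a diagram whose group completion is a diagram of suspension spectra and transfers (Section~\ref{sec:cov}); by homological stability and the bound $d$, a class of degree $k\ge2\max(2,d)$ in the limit of the completed spectra yields $k\in K$ (Section~\ref{sec:destab}). A first application gives one extension, of $p$-power degree, and from it a unitary representation of $|\mathcal L|$ and a space $E$ whose fiber is the completion of a finite complex with free action of $S$; for this $E$ the limit is a spectrum of sections over $|\mathcal L|$ (Section~\ref{sec:norm}). Finally, the sections over $|\mathcal L|$ are compared with those over $BS$ (Section~\ref{sec:stable}). Section~\ref{sec:example} carries out the last two steps by hand for a dihedral group, and Section~\ref{sec:unique} proves Theorem~\ref{thm:B}.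

\section{Background}\label{sec:background}

\subsection{Local systems, sections and transfers}\label{sub:local}

We work in the $\infty$-categories $\mathcal S$ of spaces and $\mathrm{Sp}$ of spectra. Limits, colimits, fibers and pullbacks are the homotopy invariant ones, and a functor to $\mathcal S$ or $\mathrm{Sp}$ is a homotopy coherent diagram. We write $\tau_{\le i}$ for Postnikov truncation and $\tau_{\ge i}$ for connective covers. A \emph{subfunctor} $F'\subset F$ of a space-valued functor is a choice of a union of components of each value that is preserved by all maps; then $\lim F'$ is the union of those components of $\lim F$ whose points project into every value of $F'$.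

A \emph{local system} on a space $B$ is a functor $Z\colon B\to\mathcal S$ or $Z\colon B\to\mathrm{Sp}$, and $\Gamma(B;Z)=\lim_BZ$ is its object of \emph{sections}. Passing to fibers gives an equivalence $\mathcal S_{/B}\simeq\operatorname{Fun}(B,\mathcal S)$, $(E\to B)\mapsto(b\mapsto E_b)$, under which $\Gamma$ is the usual space of sections. For a finite group $P$, a local system $T$ on $BP$ is an object with $P$-action, $\Gamma(BP;T)=T^{hP}$, and for spaces the total space over $BP$ is $T_{hP}$. If $Z$ is a local system on $B_0$, we write $Z$ also for its pullback to a space $B$ over $B_0$; the functor $B\mapsto\Gamma(B;Z)$ on $\mathcal S_{/B_0}$ takes colimits to limits. A homotopy $g\simeq g'$ of maps $B'\to B$ gives an equivalence $g^*Z\simeq g'^*Z$ that is natural in $Z$.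

Let $g\colon B'\to B$ be a map. The functor $g^*$ on local systems of spectra has a left adjoint $g_!$ and a right adjoint $g_*$, given by the colimit and the limit over the fibers of $g$. If $g$ is a \emph{finite covering}, that is, if its fibers are equivalent to finite sets, then $g_!\simeq g_*$, because finite sums of spectra are finite products. The \emph{transfer} is the composite
\[
\operatorname{tr}\colon\Gamma(B';g^*Z)=\Gamma(B;g_*g^*Z)\simeq\Gamma(B;g_!g^*Z)\longrightarrow\Gamma(B;Z),
\]
where the last map is the counit. It is natural in $Z$. For a constant Eilenberg--MacLane system $HM$ and $g\colon BP\to BS$ induced by an inclusion, the first identification is Shapiro's lemma and the counit is summation over $S/P$, so $\operatorname{tr}$ is the transfer $\operatorname{tr}_P^S$ of group cohomology.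

\subsection{Localization and completion}

A \emph{mod $p$ equivalence} is a map of spaces that induces an isomorphism on $H_*(-;\mathbb F_p)$. A space $Y$ is \emph{local} if $\operatorname{Map}(-,Y)$ turns mod $p$ equivalences into equivalences. Bousfield's localization $L_p$ is left adjoint to the inclusion of local spaces, and $Y\to L_pY$ is a mod $p$ equivalence. A space is \emph{$p$-good} if $Y\to Y^\wedge_p$ is a mod $p$ equivalence. For a spectrum $Z$ put $Z^\wedge_p=\lim_jZ/p^j$, and call $Z$ \emph{$p$-complete} if $Z\simeq Z^\wedge_p$. This functor is exact, $Z/p\simeq Z^\wedge_p/p$, maps from $Z^\wedge_p$ to a $p$-complete spectrum are the same as maps from $Z$, limits of $p$-complete spectra are $p$-complete, and there are exact sequences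
\[
0\to\operatorname{Ext}(\mathbb Z/p^\infty,\pi_iZ)\to\pi_i(Z^\wedge_p)\to\operatorname{Hom}(\mathbb Z/p^\infty,\pi_{i-1}Z)\to0 .
\]
So completion preserves connectivity, and $\pi_i(Z^\wedge_p)=\pi_iZ\otimes\mathbb Z_p$ if $\pi_iZ$ and $\pi_{i-1}Z$ are finitely generated. An abelian group $M$ is \emph{Ext-$p$-complete} if $\operatorname{Hom}(\mathbb Z[1/p],M)=0=\operatorname{Ext}(\mathbb Z[1/p],M)$. Then $M\cong\operatorname{Ext}(\mathbb Z/p^\infty,M)$ naturally, so $M$ is canonically a $\mathbb Z_p$-module and homomorphisms between such groups are $\mathbb Z_p$-linear. We use the following facts (Bousfield--Kan; Bousfield \cite{Bou}).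
\begin{itemize}
\item[(L1)] Limits of local spaces and components of local spaces are local, and so $\operatorname{Map}(B,Y)$ is local if $Y$ is. If $Z$ is a $p$-complete spectrum, $\Omega^\infty Z$ is local.
\item[(L2)] If $Y$ is connected with $\pi_1Y$ finite, then $Y$ is $p$-good, $Y^\wedge_p\simeq L_pY$, and $\pi_1(Y^\wedge_p)$ is the maximal $p$-group quotient of $\pi_1Y$.
\item[(L3)] The homotopy groups of simply connected local spaces and of $p$-complete spectra are Ext-$p$-complete. Ext-$p$-complete groups are closed under kernels, cokernels and extensions.
\item[(L4)] (Fiber lemma.) A map of fiber sequences with simply connected bases that is a mod $p$ equivalence on bases and on total spaces is a mod $p$ equivalence on fibers.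
\end{itemize}
For a finite $p$-group $\pi$ the space $B\pi$ is local: if $C\le\pi$ is central of order $p$, then $B\pi$ is the fiber of a map $B(\pi/C)\to K(\mathbb F_p,2)=\Omega^\infty\Sigma^2H\mathbb F_p$, and one inducts using (L1).

\begin{lemma}\label{lem:hurewicz}
Let $F$ be a connected space with abelian fundamental group and Ext-$p$-complete homotopy groups. If $\tilde H_j(F;\mathbb F_p)=0$ for $j\le c-1$, then $F$ is $(c-1)$-connected.
\end{lemma}

\begin{proof}
Suppose that $M=\pi_jF$ is the first nonzero homotopy group and $j\le c-1$. By the Hurewicz theorem $M/p=H_j(F;\mathbb F_p)=0$. Then every $x\in M$ can be divided by $p$ repeatedly, which gives a homomorphism $\mathbb Z[1/p]\to M$ with $1\mapsto x$. This homomorphism is zero, so $M=0$, a contradiction.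
\end{proof}

For a space $Y$ write $\mathbb S[Y]=\Sigma^\infty_+Y$ and $\mathbb S_p[Y]=(\Sigma^\infty_+Y)^\wedge_p$, and put $\mathbb S_p=\mathbb S_p[*]$. If $Y$ is connected, then $\pi_0\mathbb S_p[Y]=\mathbb Z_p$, generated by the class of any point. A mod $p$ equivalence $Y\to Y'$ induces an equivalence $\mathbb S_p[Y]\simeq\mathbb S_p[Y']$: if $C$ is the cofiber of $\mathbb S[Y]\to\mathbb S[Y']$, then $C/p$ is bounded below with $H_*(C/p;\mathbb Z)=H_*(C;\mathbb F_p)=0$, so $C/p\simeq0$ and $C^\wedge_p\simeq0$.

\begin{lemma}\label{lem:coind}
Let a finite group $P$ act on itself by left translation. The composite $\mathbb S_p[P]^{hP}\to\mathbb S_p[P]\to\mathbb S_p$ of the forgetful map and the coefficient at $1\in P$ is an equivalence. The forgetful map identifies $\pi_0(\mathbb S_p[P]^{hP})$ with $\mathbb Z_p\cdot\sum_{g\in P}[g]\subset\mathbb Z_p[P]$.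
\end{lemma}

\begin{proof}
Let $\iota\colon*\to BP$, a finite covering with fiber $P$. Then $\mathbb S_p[P]=\iota_!\mathbb S_p\simeq\iota_*\mathbb S_p$, and the adjunction equivalence $\Gamma(BP;\iota_*\mathbb S_p)\simeq\mathbb S_p$ is restriction along $\iota$ followed by the counit $\iota^*\iota_*\mathbb S_p\to\mathbb S_p$, which is the projection to the factor of $1$. The image of the forgetful map on $\pi_0$ consists of invariant elements, that is, of multiples of $\sum_g[g]$, and these are determined by their coefficient at $1$.
\end{proof}

\subsection{The classifying space}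

Saturation enters the proof only through the results quoted in this subsection and through Proposition~\ref{prop:lambda}(a). The \emph{orbit category} $\mathcal O$ has the centric subgroups as objects and $\operatorname{Mor}_{\mathcal O}(P,Q)=\operatorname{Inn}(Q)\backslash\operatorname{Hom}_{\mathcal F}(P,Q)$. It is a finite category, and $\operatorname{Aut}_{\mathcal O}(P)=\operatorname{Out}_{\mathcal F}(P)$.

\begin{proposition}[{\cite[Prop.~2.2]{BLO2}}]\label{prop:decomp}
There is a functor $\tilde B\colon\mathcal O\to\mathcal S$ with $\operatorname{colim}_{\mathcal O}\tilde B\simeq|\mathcal L|$ and $\tilde B(P)\simeq BP$, such that a morphism $[\varphi]$ induces $B\varphi$ up to homotopy. The map $BP\simeq\tilde B(P)\to|\mathcal L|$ is the map $\theta_P$ induced by $\delta_P$.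
\end{proposition}

The colimit makes $\tilde B$ a functor to $\mathcal S_{/|\mathcal L|}$, and $\tilde B(S)\to|\mathcal L|$ is $\theta$.

\begin{lemma}\label{lem:homotopies}
For centric $P$ we have $\theta_P\simeq\theta\circ B\mathrm{inc}$. For every $P\le S$ and $\varphi\in\operatorname{Hom}_{\mathcal F}(P,S)$ we have $\theta\circ B\varphi\simeq\theta\circ B\mathrm{inc}$.
\end{lemma}

\begin{proof}
Let $P,Q$ be centric and $\varphi\in\operatorname{Hom}_{\mathcal F}(P,Q)$. By (A) there is a lift $\hat\varphi$ in $\mathcal L$, and (C) says that $\hat\varphi$ is a natural transformation from $\delta_P$ to $\delta_Q\circ\varphi$, both regarded as functors from the one-object category $P$ to $\mathcal L$. Hence $\theta_P\simeq\theta_Q\circ B\varphi$. The case $\varphi=\mathrm{inc}\colon P\to S$ is the first claim, and the case $P=Q$ then gives the second claim for automorphisms of centric subgroups, hence for their restrictions. By Alperin's fusion theorem every morphism of $\mathcal F$ is a composite of such restrictions.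
\end{proof}

A class $x\in H^*(BS;\mathbb F_p)$ is \emph{$\mathcal F$-stable} if $\varphi^*x=\mathrm{inc}^*x$ for all $P\le S$ and $\varphi\in\operatorname{Hom}_{\mathcal F}(P,S)$. For $\varphi\colon P\to S$ let $S\times_{(P,\varphi)}S$ be the quotient of $S\times S$ by $(xg,y)\sim(x,\varphi(g)y)$ for $g\in P$, with $S$ acting on the left on $x$ and on the right on $y$. For an $(S,S)$-biset $\Omega$ and $\psi\colon Q\to S$, let $\Omega|_\psi$ be the $(Q,S)$-biset obtained by restricting the left action along $\psi$.

\begin{proposition}\label{prop:biset}
\begin{itemize}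
\item[(a)] \textup{(\cite[Thm.~5.8 and Prop.~1.12]{BLO2})} The map $\theta^*\colon H^*(|\mathcal L|;\mathbb F_p)\to H^*(BS;\mathbb F_p)$ is injective, and its image is the set of $\mathcal F$-stable classes.
\item[(b)] \textup{(\cite[Prop.~5.5]{BLO2})} There is a finite biset $\Omega=\coprod_iS\times_{(P_i,\varphi_i)}S$ with $\varphi_i\in\operatorname{Hom}_{\mathcal F}(P_i,S)$ such that $\Omega|_\psi\cong\Omega|_{\mathrm{inc}}$ for all $Q\le S$ and $\psi\in\operatorname{Hom}_{\mathcal F}(Q,S)$, and such that $\varepsilon=|\Omega|/|S|=\sum_i[S:P_i]$ is congruent to $1$ modulo $p$.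
\end{itemize}
\end{proposition}

In (a), the second reference says that $|\mathcal L|$ is $p$-good, so that $|\mathcal L|$ and its completion have the same mod $p$ cohomology. The biset $\Omega$ in (b), a \emph{characteristic biset}, is the substitute for the group $G$ viewed as an $(S,S)$-biset, and $\varepsilon$ is the substitute for $[G:S]$. Fix $\Omega$ and put $\omega=\sum_i\operatorname{tr}_{P_i}^S\circ\varphi_i^*$ on $H^*(BS;M)$ for any abelian group $M$.

\begin{lemma}\label{lem:omega}
On $H^*(BS;\mathbb F_p)$ the operator $\omega$ is idempotent with image $\operatorname{im}\theta^*$.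
\end{lemma}

\begin{proof}
If $x$ is stable, then $\omega x=\sum_i\operatorname{tr}_{P_i}^S\mathrm{inc}^*x=\sum_i[S:P_i]\,x=x$. It remains to see that every $\omega x$ is stable. A finite $(Q,S)$-biset $\Psi$ with free right action gives maps $BQ\leftarrow\Psi_{h(Q\times S)}\to BS$, the left one a finite covering with fiber $\Psi/S$, and so a map $[\Psi]\colon H^*(BS)\to H^*(BQ)$, pullback followed by transfer, which depends only on the isomorphism class of $\Psi$. The biset $S\times_{(P,\varphi)}S$ is transitive and the stabilizer of the class of $(1,1)$ is $\{(g,\varphi(g)):g\in P\}$; thus its diagram is $BS\leftarrow BP\to BS$ with the maps $B\mathrm{inc}$ and $B\varphi$, and $[\Omega]=\omega$. The diagram of $\Omega|_\psi$ is the pullback of that of $\Omega$ along $B\psi$, and transfers commute with pullback. So $\psi^*\omega=[\Omega|_\psi]=[\Omega|_{\mathrm{inc}}]=\mathrm{inc}^*\omega$.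
\end{proof}

\section{A dihedral example}\label{sec:example}

Let $p$ be odd, let $G$ be the symmetry group of a regular $p$-gon, $S$ the subgroup of rotations and $\tau$ a reflection. Take $\mathcal F=\mathcal F_S(G)$ and let $\mathcal L$ be the category with the one object $S$ and automorphism group $G$, so that $|\mathcal L|=BG$. We know from the introduction that $1\in K$; the vertex set of the polygon is the required $G$-set. We now find a stable shadow of this $G$-set by a method that does not construct it.

Let $W^0$ be the boundary of the polygon, a circle on which $G$ acts and $S$ acts freely, and let $X=\mathbb S_p[W^0]$. A finite $S$-set $A$ with an $S$-map $A\to W^0$ defines a class in $\pi_0X^{hS}$, the sum of the images of the points of $A$. Such an $A$ is automatically free. Let $r\colon\pi_0X^{hS}\to\pi_0X=\mathbb Z_p$ be the forgetful map, which sends the class of $A$ to $|A|$.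

\emph{Sections over $BS$ see only free $S$-sets.} The vertices and the edges each form one free orbit, so there is a cofiber sequence $\mathbb S_p[S]\to X\to\Sigma\mathbb S_p[S]$ of spectra with $S$-action. Take homotopy fixed points and apply Lemma~\ref{lem:coind}. The result is an exact sequence
\[
\mathbb Z_p\cdot(\text{sum of the edges})\xrightarrow{\;\partial\;}\mathbb Z_p\cdot(\text{sum of the vertices})\to\pi_0X^{hS}\to\pi_{-1}\mathbb S_p=0,
\]
in which $\partial$ is the cellular boundary. The sum of the consistently oriented edges is a cycle, so $\partial=0$. Hence $\pi_0X^{hS}=\mathbb Z_p$, generated by the class $\nu$ of one free orbit, and $r(\nu)=p$. In particular $r$ is injective. Freeness of the action on $W^0$ is essential. If $W^0$ is replaced by a point, then the fixed point itself gives a class in $\pi_0\mathbb S_p^{hS}$ with $r=1$, and this class is not a multiple of the class of a free orbit.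

\emph{Every section over $BS$ extends over $BG$.} We have $X^{hG}=(X^{hS})^{h(G/S)}$. Since $2$ is invertible in $\mathbb Z_p$, the group $\pi_0X^{hG}$ is the group of $\tau$-invariants in $\pi_0X^{hS}$, the image of the idempotent $e=\frac12(1+\tau)$. Now $\tau$ acts trivially on $\pi_0X$, so $r(ea)=r(a)$ for all $a$, and $e=1$ because $r$ is injective. Thus $\pi_0X^{hG}\cong\pi_0X^{hS}$, and the class $\nu$ of a single orbit extends.

\emph{The idempotent from the biset.} As an $(S,S)$-biset, $G=S\sqcup S\tau S$ is the union of $S\times_{(S,\mathrm{id})}S$ and $S\times_{(S,c_\tau)}S$, and left multiplication by $\tau$ is an isomorphism $G\cong G|_{c_\tau}$. So $a=(p+1)/2$ copies of $G$ form a characteristic biset with $\varepsilon=p+1$. The operator it defines on $\pi_*X^{hS}$ is $\alpha=a(1+\tau)$. This is not idempotent, but $\alpha^n=\varepsilon^{n-1}\alpha$ and $\varepsilon^{k!}\to1$ in $\mathbb Z_p$, so $\alpha^{k!}\to\varepsilon^{-1}\alpha=e$.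

The general proof follows this pattern, with four changes. There are many centric subgroups, and the spectra attached to them must be assembled into sections over $|\mathcal L|$. There is no group $G$, so $e$ must be obtained from $\alpha$ alone and compared with $\theta^*$ one Postnikov layer at a time. The circle must be improved: $\tau$ acts by $-1$ on $\pi_1X=\mathbb Z_p$, while Proposition~\ref{prop:biset}(a) concerns untwisted coefficients, and $W^0/S$ has infinite fundamental group. Lastly, a stable class has to be converted into a map to $(B\Sigma_n)^\wedge_p$. We begin with that conversion.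

\section{Higher limits over the orbit category}\label{sec:limits}

For a small category $\mathcal C$ and $M\colon\mathcal C^{op}\to\mathrm{Ab}$, the groups $\lim^iM$ are the right derived functors of the inverse limit. They are the cohomology of the complex with $\prod_{c_0\to\dots\to c_i}M(c_0)$ in degree $i$, and $\pi_j\lim_{\mathcal C^{op}}\Sigma^tHM=\lim^{t-j}M$. Obstructions to finding points in a limit over $\mathcal O^{op}$ lie in such groups. We show that they vanish above degree $d$.

For a finite group $G$ let $\mathcal O_p(G)$ be the category of orbits $G/P$, with $P$ a $p$-subgroup, and $G$-maps. For a $\mathbb Z_{(p)}G$-module $M$ let $F_M$ be the contravariant functor on $\mathcal O_p(G)$ with $F_M(G/1)=M$ and $F_M(G/P)=0$ for $P\ne1$, and put $\Lambda^i(G;M)=\lim^iF_M$.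

\begin{proposition}\label{prop:lambda}
\begin{itemize}
\item[(a)] \textup{(\cite[Prop.~3.2]{BLO2})} If $M\colon\mathcal O^{op}\to\mathbb Z_{(p)}\text{-mod}$ vanishes outside the isomorphism class of $P$, then $\lim^iM\cong\Lambda^i(\operatorname{Out}_{\mathcal F}(P);M(P))$.
\item[(b)] \textup{(\cite[Prop.~5.4]{JMO})} If $M\colon\mathcal O_p(G)^{op}\to\mathbb Z_{(p)}\text{-mod}$ vanishes outside the isomorphism class of $G/P$, then $\lim^iM\cong\Lambda^i(N_G(P)/P;M(G/P))$.
\end{itemize}
\end{proposition}

In both categories a morphism from the object of $P$ to the object of $Q$ forces $|P|\le|Q|$, and it is an isomorphism if $|P|=|Q|$. Hence any contravariant $M$ has a finite filtration by the subfunctors $M_{\le s}$ that agree with $M$ on subgroups of order at most $s$ and vanish elsewhere, and the quotients are finite direct sums of functors supported on one isomorphism class. We call this the \emph{order filtration}.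

\begin{lemma}\label{lem:lambda}
$\Lambda^i(G;M)=0$ for $i>v_p(|G|)$.
\end{lemma}

\begin{proof}
We induct on $v=v_p(|G|)$. If $v=0$, then $\mathcal O_p(G)$ has the one object $G/1$ and $\Lambda^i(G;M)=H^i(G;M)=0$ for $i>0$. Let $v\ge1$. We embed $F_M$ in an acyclic functor, namely $\Phi(G/P)=M^P=\operatorname{Hom}_G(\mathbb Z[G/P],M)$.

Let $\mathcal E$ be the simplicial $G$-set with $\mathcal E_i=\coprod_{O_0\to\dots\to O_i}O_0$, the union running over chains in $\mathcal O_p(G)$. The complex computing $\lim^*\Phi$ is $\operatorname{Hom}_G(C_*(\mathcal E),M)$. For a $p$-subgroup $Q$, a simplex of $\mathcal E^Q$ is a chain together with a $G$-map $G/Q\to O_0$. So $\mathcal E^Q$ is the nerve of the category of objects under $G/Q$, which has an initial object, and $\mathcal E^Q$ is contractible. Let $S'$ be a Sylow $p$-subgroup of $G$. On the category of all orbits $S'/Q$, the contravariant functors $S'/Q\mapsto C_i(\mathcal E^Q)$ and the constant functor $\mathbb Z$ are sums of representable functors, hence projective. The augmentation $C_*(\mathcal E^{(-)})\to\mathbb Z$ is a quasi-isomorphism, hence a chain homotopy equivalence. Evaluating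 at $S'/1$ shows that $C_*(\mathcal E)\to\mathbb Z$ is a chain homotopy equivalence over $\mathbb ZS'$. Therefore $\operatorname{Hom}_{S'}(C_*(\mathcal E),M)$ has no cohomology in positive degrees. The inclusion of $\operatorname{Hom}_G$ in $\operatorname{Hom}_{S'}$ followed by summation over $G/S'$ is multiplication by $[G:S']$, a unit in $\mathbb Z_{(p)}$. So $\lim^i\Phi=0$ for $i>0$.

The functor $F_M$ is the first step $\Phi_{\le1}$ of the order filtration, and $\Phi/F_M$ is filtered by functors supported on classes $G/P$ with $P\ne1$. Since $v_p(|N_G(P)/P|)\le v-1$, Proposition~\ref{prop:lambda}(b) and induction give $\lim^i(\Phi/F_M)=0$ for $i>v-1$. For $i>v$ both outer terms of $\lim^{i-1}(\Phi/F_M)\to\lim^iF_M\to\lim^i\Phi$ vanish.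
\end{proof}

The order filtration, Proposition~\ref{prop:lambda}(a) and Lemma~\ref{lem:lambda} give the bound.

\begin{proposition}\label{prop:bound}
For every $M\colon\mathcal O^{op}\to\mathbb Z_{(p)}\text{-mod}$ we have $\lim^iM=0$ for $i>d$.
\end{proposition}

We draw one consequence for spectra and one for spaces.

\begin{lemma}\label{lem:spectra}
Let $Z\colon\mathcal O^{op}\to\mathrm{Sp}$ have $\mathbb Z_{(p)}$-modules as homotopy groups. Then $\pi_j\lim Z$ has a finite filtration whose quotients are subquotients of the groups $\lim^s\pi_{j+s}Z$ with $0\le s\le d$.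
\end{lemma}

\begin{proof}
Put $Z^t=\lim_{\mathcal O^{op}}\tau_{\le t}Z$, so that $\lim Z=\lim_tZ^t$. The fiber of $Z^t\to Z^{t-1}$ has $\pi_j=\lim^{t-j}\pi_tZ$. For $t>j+d$ both $\pi_j$ and $\pi_{j-1}$ of this fiber vanish, so $\pi_jZ^t\cong\pi_jZ^{t-1}$. Thus all towers $(\pi_jZ^t)_t$ are eventually constant, and the Milnor sequence gives $\pi_j\lim Z=\pi_jZ^{j+d}$. Also $\pi_jZ^{j-1}=0$, since a limit of $(j-1)$-truncated spectra is $(j-1)$-truncated. Filter by the kernels of the maps to $\pi_jZ^t$ for $j-1\le t\le j+d$.
\end{proof}

For spaces no base point is given, since finding one is the problem. The next lemma isolates the obstruction.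

\begin{lemma}\label{lem:gerbe}
Let $i\ge2$ and let $Y\colon\mathcal O^{op}\to\mathcal S$ be a functor whose values are connected with $\pi_j=0$ for $j\ne i$. Put $M=\pi_iY$. If $\lim^{i+1}M=0$, then $\lim Y$ is nonempty and $\pi_0\lim Y\cong\lim^iM$.
\end{lemma}

\begin{proof}
Let $T=\tau_{\le i+1}(*\sqcup_Y*)$ be the truncated unreduced suspension, formed at each object. It has two natural points, the poles $\mathsf n$ and $\mathsf s$, and there is a natural map from $Y$ to the space of paths from $\mathsf n$ to $\mathsf s$ in $T$. After a choice of base point in $Y(P)$ this map is $Y(P)\to\tau_{\le i}\Omega\Sigma Y(P)$. By the Freudenthal suspension theorem $Y(P)\to\Omega\Sigma Y(P)$ is an isomorphism on $\pi_j$ for $j\le2i-2$, a range that contains $j\le i$, so the map is an equivalence. Pointed by $\mathsf n$, the functor $T$ takes values in pointed Eilenberg--MacLane spaces of degree $i+1$, so $T\simeq K(M,i+1)$ and $\pi_j\lim T=\lim^{i+1-j}M$. Now $\lim Y$ is the space of paths from $\mathsf n$ to $\mathsf s$ in $\lim T$. As $\lim T$ is connected, $\lim Y\simeq\Omega\lim T$.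
\end{proof}

\begin{lemma}\label{lem:spaces}
Let $c\ge2$ and let $F\colon\mathcal O^{op}\to\mathcal S$ have $(c-1)$-connected values whose homotopy groups are $\mathbb Z_{(p)}$-modules. If $c\ge d$, then $\lim F$ is nonempty. If $c\ge d+1$, then $\lim F$ is nonempty and connected.
\end{lemma}

\begin{proof}
The values are simply connected, so the groups $\pi_iF$ are functors on $\mathcal O^{op}$ without a choice of base points. Put $F^i=\lim_{\mathcal O^{op}}\tau_{\le i}F$. Then $\lim F=\lim_iF^i$ and $F^{c-1}\simeq*$. Let $i\ge c$. A point $x$ of $F^{i-1}$ is a natural map $*\to\tau_{\le i-1}F$. The fibers of $\tau_{\le i}F\to\tau_{\le i-1}F$ over $x$ form a functor $Y$ as in Lemma~\ref{lem:gerbe} with $M=\pi_iF$, and $\lim Y$ is the fiber of $F^i\to F^{i-1}$ over $x$. If $c\ge d$, then $i+1>d$, so this fiber is nonempty by Proposition~\ref{prop:bound}; lifting a point successively up the tower gives a point of $\lim F$. If $c\ge d+1$, then also $\lim^iM=0$, so the fibers are connected. Then every $F^i$ is connected and the tower is surjective on $\pi_1$, so $\lim^1\pi_1F^i$ is trivial and $\lim F$ is connected by the Milnor sequence.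
\end{proof}

\section{Free coverings and transfers}\label{sec:cov}

A map $BP\to B\Sigma_n$ is an $n$-sheeted covering of $BP$. We need a diagram over $\mathcal O^{op}$ of spaces of free coverings, coherent and compatible with disjoint union, so that it can be group completed. Labels in a space $E$ are included from the start; they play the role of the maps $A\to W^0$ in Section~\ref{sec:example}.

Recall that an $E_\infty$-monoid is a commutative monoid in $\mathcal S$, that it is \emph{grouplike} if $\pi_0$ is a group, and that $\Omega^\infty$ identifies connective spectra with grouplike $E_\infty$-monoids. \emph{Group completion} is the left adjoint to the inclusion of grouplike monoids. The free $E_\infty$-monoid on a space $Y$ is $D(Y)=\coprod_mD_m(Y)$ with $D_m(Y)=(Y^m)_{h\Sigma_m}$; it is the space of pairs of a finite set $J$ and a map $J\to Y$, under disjoint union. By the theorem of Barratt--Priddy--Quillen--Segal its group completion is $\Omega^\infty\mathbb S[Y]$.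

For a map $E\to B$, apply $D$ to the fibers and take sections:
\[
\operatorname{Cov}(E\to B)=\Gamma(B;\,b\mapsto D(E_b)),\qquad\operatorname{Cov}_n(E\to B)=\Gamma(B;\,b\mapsto D_n(E_b)).
\]
A point of $\operatorname{Cov}(E\to B)$ is a finite covering $A\to B$ with a map $A\to E$ over $B$; the monoid structure is disjoint union, and $\operatorname{Cov}_n$ is the $n$-sheeted part. The construction is covariant in $E$ over $B$ and contravariant under pullback along maps $B'\to B$.

Suppose that $B\simeq BP$ for a finite group $P$. A finite covering is then $A=J_{hP}$ for a finite $P$-set $J$, and $A$ is equivalent to a finite discrete set exactly when $J$ is free. Let $\operatorname{Cov}^{fr}\subset\operatorname{Cov}$ be the union of these components, a submonoid. Conversely, any map from an $m$-element set to $B$ is a covering with $m|P|$ sheets. So a point of $\operatorname{Cov}^{fr}(E\to B)$ is a finite set $A$ with a map $A\to E$, the map to $B$ being determined: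
\begin{equation}\label{eq:free}
\operatorname{Cov}^{fr}(E\to B)\simeq D(E),\qquad\operatorname{Cov}^{fr}_{m|P|}(E\to B)\simeq D_m(E).
\end{equation}

Now let $E$ be a space over $|\mathcal L|$. For centric $P$ put $E_P=E\times_{|\mathcal L|}\tilde B(P)$ and $\operatorname{Cov}(E;P)=\operatorname{Cov}(E_P\to\tilde B(P))$, a functor of $P\in\mathcal O^{op}$. For a morphism $P\to Q$ in $\mathcal O$, the map $\tilde B(P)\to\tilde B(Q)$ is a covering with $|Q|/|P|$ sheets. The pullback of a finite set $A\to\tilde B(Q)$ is therefore a finite set with $|A|\,|Q|/|P|$ elements. Hence $\operatorname{Cov}^{fr}(E;-)$ and $\operatorname{Cov}^{fr}_n(E;-)$ are subfunctors. Let $\mathcal K_E(P)$ be the $p$-completion of the spectrum associated with the group completion of $\operatorname{Cov}^{fr}(E;P)$, and put $U_E=\lim_{\mathcal O^{op}}\mathcal K_E$. These are natural in $E$. By \eqref{eq:free}, $\mathcal K_E(P)\simeq\mathbb S_p[E_P]$, and the map $\mathcal K_E(Q)\to\mathcal K_E(P)$ sends a point of $E_Q$ to the sum of the points of its fiber in $E_P$: it is the transfer of the covering $E_P\to E_Q$.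

Assume that all $E_P$ are connected. Then $\pi_0\mathcal K_E(P)=\mathbb Z_p$, and a morphism $P\to Q$ induces multiplication by $|Q|/|P|$. The \emph{degree}
\[
\deg\colon\pi_0U_E\to\pi_0\mathcal K_E(S)=\mathbb Z_p
\]
is the projection to the $S$-component; it counts $S$-orbits. The $P$-component of $u$ is $\deg(u)\,|S|/|P|$. Fix $k\ge1$, and put $n=k|S|$ and $m_P=n/|P|\ge k$. Let $V_k(P)\subset\Omega^\infty\mathcal K_E(P)$ be the component of $m_P\in\mathbb Z_p$. This is a subfunctor, and $\pi_0\lim V_k=\deg^{-1}(k)$. There are two natural maps out of $\operatorname{Cov}^{fr}_n(E;P)$: group completion followed by $p$-completion, to $V_k(P)$, and forgetting the labels, to $\operatorname{Map}(\tilde B(P),B\Sigma_n)$ and then to $\operatorname{Map}(\tilde B(P),(B\Sigma_n)^\wedge_p)$. Both targets are local by (L1) and (L2), so the maps extend canonically over $L_p$. In the limit we obtain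
\begin{equation}\label{eq:zigzag}
\lim_PV_k(P)\xleftarrow{\;\lambda\;}\lim_PL_p\operatorname{Cov}^{fr}_n(E;P)\xrightarrow{\;\mu\;}\operatorname{Map}(|\mathcal L|,(B\Sigma_n)^\wedge_p),
\end{equation}
where Proposition~\ref{prop:decomp} identifies the target of $\mu$ with $\lim_P\operatorname{Map}(\tilde B(P),(B\Sigma_n)^\wedge_p)$.

\section{From stable classes to maps}\label{sec:destab}

To lift a point along $\lambda$ we apply Lemma~\ref{lem:spaces} to the fibers, so we must know their connectivity. Homological stability gives homology information. The passage to homotopy groups needs care, since the spaces are not simply connected; this is where localization and the finiteness of $\pi_1$ are used. We quote two facts. Nakaoka's theorem says that $H_i(\Sigma_l;\mathbb F_p)\to H_i(\Sigma_{l+1};\mathbb F_p)$ is an isomorphism for $l\ge2i$. The group completion theorem says that for connected $Y$ with a point $y_0$ the component $\Omega^\infty_m\mathbb S[Y]$ of $m\in\mathbb Z$ has homology $\operatorname{colim}_lH_*(D_{m+l}(Y))$, where the maps add the point $y_0$.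

\begin{lemma}\label{lem:conn}
Let $Y$ be connected with $\pi_1Y$ finite, let $m\ge4$ and $c=\lfloor m/2\rfloor$, and let $V$ be the component of $m\in\mathbb Z_p$ in $\Omega^\infty\mathbb S_p[Y]$. The fibers of $L_pD_m(Y)\to V$ are $(c-1)$-connected, and their homotopy groups are $\mathbb Z_{(p)}$-modules.
\end{lemma}

\begin{proof}
Homology has coefficients in $\mathbb F_p$ throughout.

\emph{Step 1: $D_m(Y)\to\Omega^\infty_m\mathbb S[Y]$ is an isomorphism on $H_i$ for $i\le c$.} The shuffle map $C_*(Y)^{\otimes m}\to C_*(Y^m)$ is a $\Sigma_m$-equivariant quasi-isomorphism. Choose a quasi-isomorphism $\mathbb F_py_0\oplus\tilde H\to C_*(Y)$ that sends $y_0$ to the $0$-chain $y_0$, where $\tilde H=\tilde H_*(Y)$ lies in degrees $\ge1$. In the $m$-th tensor power, the summand with exactly $j$ factors $\tilde H$ is induced from $\Sigma_{m-j}\times\Sigma_j$. Hence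
\[
C_*(D_m(Y))\simeq\bigoplus_{j=0}^mC_*(B\Sigma_{m-j})\otimes(\tilde H^{\otimes j})_{h\Sigma_j},
\]
and the second factor lies in degrees $\ge j$. Adding $y_0$ maps the $j$-th summand to the $j$-th summand for $m+1$ through $\Sigma_{m-j}\to\Sigma_{m-j+1}$. In total degree $i\le m/2$ only the degrees $\le i-j$ of $B\Sigma_{m-j}$ contribute, and $m-j\ge2i-j\ge2(i-j)$, so Nakaoka's theorem applies. The new summand $j=m+1$ lies in degrees above $i$. Thus adding $y_0$ is an isomorphism on $H_i$, and the same inequalities hold with $m+l$ in place of $m$. The group completion theorem gives the claim.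

\emph{Step 2: $\Omega^\infty_m\mathbb S[Y]\to V$ is a mod $p$ equivalence.} Let $Z=\tau_{\ge1}\mathbb S[Y]$. Completing the fiber sequence $Z\to\mathbb S[Y]\to H\mathbb Z$ shows that $Z^\wedge_p=\tau_{\ge1}\mathbb S_p[Y]$. After translation by $my_0$ the map in question is $\Omega^\infty Z\to\Omega^\infty Z^\wedge_p$. The cofiber $C$ of $Z\to Z^\wedge_p$ has $\pi_iC=0$ for $i\le0$, and $C/p\simeq0$, so its homotopy groups are $\mathbb Z[1/p]$-modules. Therefore $\Omega^\infty C$ is connected, and it is $\mathbb F_p$-acyclic because the layers of its Postnikov tower are. In the fiber sequence $\Omega^\infty Z\to\Omega^\infty Z^\wedge_p\to\Omega^\infty C$ the fundamental group of the base acts on the fiber through translations by points of the connected space $\Omega^\infty Z$, hence trivially on homology. The Serre spectral sequence is concentrated in the column of the fiber.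

\emph{Step 3: fundamental groups.} Put $R=L_pD_m(Y)$. By Steps 1 and 2, $R\to V$ is an isomorphism on $H_i$ for $i\le c$, and $c\ge2$. The group $\pi_1D_m(Y)=\pi_1Y\wr\Sigma_m$ is finite, so $\pi_1R$ is a finite $p$-group by (L2). The group $\pi_1V$ is the $p$-part of the finite group $\pi_1\mathbb S[Y]=\pi_1(Y)_{ab}\oplus\mathbb Z/2$. The homomorphism $\pi_1R\to\pi_1V$ is an isomorphism on $H_1$, and it is onto on $H_2$, because $H_2(R)\cong H_2(V)$ and $H_2$ of a space surjects onto $H_2$ of its fundamental group. By Stallings' theorem for the mod $p$ lower central series it is an isomorphism. For finite $p$-groups the argument is short: the map is onto since it is onto modulo the Frattini subgroup; with kernel $J$, the five-term exact sequence shows that the coinvariants of $H_1(J)$ under $\pi_1V$ vanish; a nonzero finite $\mathbb F_p$-module over a $p$-group has nonzero coinvariants, so $H_1(J)=0$ and $J=1$. Write $\pi$ for the common group.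

\emph{Step 4: the fiber.} The universal covers $\tilde R$ and $\tilde V$ are fibers of maps to the local space $B\pi$, hence local, and the fiber $F$ of $R\to V$ is the fiber of $\tilde R\to\tilde V$. So $F$ is connected, $\pi_1F=\operatorname{coker}(\pi_2\tilde R\to\pi_2\tilde V)$ is abelian, and all $\pi_jF$ are Ext-$p$-complete by (L3) and the long exact sequence. We have $H_j(V,R)=0$ for $j\le c$. The powers of the augmentation ideal filter $\mathbb F_p[\pi]$ finitely with trivial quotients, so $H_j(\tilde V,\tilde R)=H_j(V,R;\mathbb F_p[\pi])=0$ for $j\le c$. The relative Serre spectral sequence has $E^2_{s,t}=H_s(\tilde V)\otimes\tilde H_{t-1}(F)$ and converges to $H_{s+t}(\tilde V,\tilde R)$. If $t$ is minimal with $\tilde H_{t-1}(F)\ne0$, then $E^2_{0,t}$ survives, so $t>c$. Thus $\tilde H_j(F)=0$ for $j\le c-1$, and Lemma~\ref{lem:hurewicz} applies.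
\end{proof}

\begin{remark}
The condition $m\ge4$ is the source of the constant $2$ in $\max(2,d)$, and the fibers need not be simply connected without it. For $p=2$, $Y=*$ and $m\in\{2,3\}$ we have $L_2B\Sigma_m\simeq B\Sigma_2$, while $\pi_2V=\pi_2\mathbb S=\mathbb Z/2$; so the fiber has a nontrivial fundamental group.
\end{remark}

\begin{proposition}\label{prop:destab}
Suppose that all $E_P$ are connected with finite fundamental group.
\begin{itemize}
\item[(a)] If $k\ge2\max(2,d)$, all fibers of $\lambda$ in \eqref{eq:zigzag} are nonempty. If $k\ge2\max(2,d+1)$, they are also connected.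
\item[(b)] If $k\ge2\max(2,d)$ is an integer and some $u\in\pi_0U_E$ has $\deg u=k$, then $k\in K$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) Fix a point of $\lim V_k$, and let $F(P)$ be the fiber of $L_p\operatorname{Cov}^{fr}_n(E;P)\to V_k(P)$ over its $P$-component. Then $F$ is a functor on $\mathcal O^{op}$ and $\lim F$ is the fiber of $\lambda$. By \eqref{eq:free} and Lemma~\ref{lem:conn} with $Y=E_P$ and $m=m_P\ge k$, the values of $F$ are $(c-1)$-connected for $c=\lfloor k/2\rfloor$, with $\mathbb Z_{(p)}$-modules as homotopy groups. Lemma~\ref{lem:spaces} applies.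

(b) The class $u$ is a component of $\lim V_k$. By (a) a point of it lifts along $\lambda$; let $f$ be the image of a lift under $\mu$. The space $L_p\operatorname{Cov}^{fr}_n(E;S)\simeq L_pD_k(E_S)$ is connected. So $f\circ\theta$ lies in the same component of $\operatorname{Map}(BS,(B\Sigma_n)^\wedge_p)$ as the map classifying any free covering with $n$ sheets, followed by completion, and this map is $\beta_k$.
\end{proof}

The problem is now to realize degrees prime to $p$. The simplest choice is $E=|\mathcal L|$, with no labels; then $E_P\simeq BP$, and we write $\mathcal K$ and $U$ for $\mathcal K_E$ and $U_E$. A direct obstruction argument realizes large powers of $p$.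

\begin{corollary}\label{cor:power}
$p^b\in K$ for all large $b$.
\end{corollary}

\begin{proof}
The fiber sequence $\tau_{\ge1}\mathcal K\to\mathcal K\to H\pi_0\mathcal K$ gives an exact sequence
\[
\pi_0U\to\lim\nolimits^0\pi_0\mathcal K\xrightarrow{\;\partial\;}\pi_{-1}\lim\tau_{\ge1}\mathcal K .
\]
Let $x=(|S|/|P|)_P$ in the middle group. By Lemma~\ref{lem:spectra} the last group is filtered by subquotients of $\lim^s\pi_{s-1}\mathcal K$ with $2\le s\le d$. For $t\ge1$ the group $\pi_t\mathbb S[BP]$ is finite, by the Atiyah--Hirzebruch spectral sequence and the finiteness of $H_s(BP;\mathbb Z)$ and $\pi_s\mathbb S$ for $s\ge1$. So $\pi_t\mathcal K(P)$ is a finite $p$-group. As $\mathcal O$ has finitely many objects, the functor $\pi_t\mathcal K$ and its higher limits are killed by a power of $p$. Hence $\partial(p^bx)=0$ for large $b$, and there is a class of degree $p^b$ in $\pi_0U$. Apply Proposition~\ref{prop:destab}(b).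
\end{proof}

\section{A bundle with finite free fibers}\label{sec:norm}

We have no direct access to $\partial x$, because the maps in the diagram $\mathcal K$ are transfers, whereas the decomposition of $|\mathcal L|$ computes limits along restriction maps: $\lim_P\Gamma(\tilde B(P);X)=\Gamma(|\mathcal L|;X)$ for a local system $X$. A norm map relates the two kinds of diagram. As Section~\ref{sec:example} shows, it can be an equivalence only if the labels force freeness, so we need a space $E$ over $|\mathcal L|$ whose fiber is, up to mod $p$ equivalence, a finite complex with free action of $S$. The extension found in Corollary~\ref{cor:power} provides one.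

\subsection{The norm}

For a space $Y$ there are natural maps of $E_\infty$-monoids $D(Y)\to\Omega^\infty\mathbb S[Y]\to\Omega^\infty\mathbb S_p[Y]$. Given $E\to B$, let $X^E$ be the local system $b\mapsto\mathbb S_p[E_b]$. Taking sections gives a map of $E_\infty$-monoids $\operatorname{Cov}(E\to B)\to\Omega^\infty\Gamma(B;X^E)$, natural in $E$ and under pullback; it sends $A\to E$ to the section whose value at $b$ is the sum of the images of the points of $A_b$. Let $B\simeq BP$ and restrict to $\operatorname{Cov}^{fr}\simeq D(E)$. The target is grouplike and $\Gamma(B;X^E)$ is $p$-complete, so the map extends over the group completion and then over the $p$-completion. The result is the \emph{norm}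
\[
\operatorname{Nm}\colon\mathbb S_p[E]\to\Gamma(B;X^E).
\]
For $B=BP$ and $E=T_{hP}$ with $T\in\operatorname{Fun}(BP,\mathcal S)$ it is a map $\operatorname{Nm}_T\colon\mathbb S_p[T_{hP}]\to\mathbb S_p[T]^{hP}$, natural in $T$.

\begin{lemma}\label{lem:norm}
Let $P$ be a finite group and let $T^0\to T$ be a map in $\operatorname{Fun}(BP,\mathcal S)$ that is a mod $p$ equivalence, with $T^0$ a finite free $P$-CW complex. Then $\operatorname{Nm}_T$ is an equivalence.
\end{lemma}

\begin{proof}
Source and target of $\operatorname{Nm}_T$ preserve finite colimits in $T$, since $\Sigma^\infty_+$ and $(-)_{hP}$ preserve colimits while $p$-completion and $(-)^{hP}$ are exact on spectra. Both invert mod $p$ equivalences: $\mathbb S_p[-]$ does, and $T^0_{hP}\to T_{hP}$ is a mod $p$ equivalence by the Serre spectral sequence over $BP$. So we may take $T=T^0$, and the class of $T$ for which $\operatorname{Nm}_T$ is an equivalence is closed under finite colimits.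

Let $T=P$. Then $T_{hP}=*$, and the source is $\mathbb S_p$. The generator of $\pi_0\mathbb S_p$ is the covering $*\to BP$, whose fiber maps bijectively to $T$. Its norm has underlying class $\sum_g[g]$, with coefficient $1$ at the identity. So the composite of $\operatorname{Nm}_P$ with the equivalence of Lemma~\ref{lem:coind} is a self-map of $\mathbb S_p$ that fixes $1\in\pi_0$. Self-maps of $\mathbb S_p$ correspond to maps $\mathbb S\to\mathbb S_p$, so this composite is homotopic to the identity and $\operatorname{Nm}_P$ is an equivalence.

The class contains $\emptyset=P\times S^{-1}$, the empty colimit. It contains $P\times S^i$, the pushout of $P\leftarrow P\times S^{i-1}\to P$, by induction. Attaching a free cell to $T'$ is the pushout of $T'\leftarrow P\times S^{i-1}\to P$, so the class contains all finite free $P$-CW complexes.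
\end{proof}

\subsection{Construction of the bundle}

By Corollary~\ref{cor:power} there are $n_0=p^b|S|$ and $f_0\colon|\mathcal L|\to(B\Sigma_{n_0})^\wedge_p$ with $f_0\circ\theta\simeq\beta_{p^b}$. Put $q=\max(1,d)$, choose $j$ with $jn_0/2>q$, and set $N=j(n_0+1)$. The sum of the permutation and the sign representation of $\Sigma_{n_0}$ has determinant $1$; taking $j$ copies gives a homomorphism $\Sigma_{n_0}\to SU(N)$. Let $\sigma\colon S\to SU(N)$ be its composite with $p^b\cdot\operatorname{reg}_S$, and let
\[
\rho\colon|\mathcal L|\xrightarrow{\;f_0\;}(B\Sigma_{n_0})^\wedge_p\longrightarrow\mathbb B=BSU(N)^\wedge_p .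
\]
Then $\rho\circ\theta$ is homotopic to $B\sigma$ followed by completion. The space $\mathbb B$ is simply connected by (L2). This is the reason for the sign representation, and it will remove the twisting seen in Section~\ref{sec:example}.

Let $W^0=SU(N)/SU(q)$, the manifold of orthonormal $(N-q)$-frames in $\mathbb C^N$. It is an iterated bundle of the spheres $S^{2q+1},S^{2q+3},\dots,S^{2N-1}$, hence a $2q$-connected closed manifold. The group $S$ acts on $W^0$ through $\sigma$, and the action is free. Indeed, an element $s\ne1$ has at most $n_0/2$ orbits on the free $S$-set of size $n_0$, so the fixed subspace of $\sigma(s)$ has dimension at most $j(n_0/2+1)=N-jn_0/2<N-q$, while an element that fixes a frame fixes its span, of dimension $N-q$. Lifting a triangulation of the closed manifold $W^0/P$ makes $W^0$ a finite free $P$-CW complex for each $P\le S$.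

Let $W$ be the fiber of $BSU(q)^\wedge_p\to\mathbb B$, and put
\[
E=|\mathcal L|\times_{\mathbb B}BSU(q)^\wedge_p,\qquad X=X^E .
\]
This $E$ is fixed from now on. Comparing with the fiber sequence $W^0\to BSU(q)\to BSU(N)$, facts (L2) and (L4) show that $W^0\to W$ is a mod $p$ equivalence. As $W$ is local, $W\simeq L_pW^0$. It is simply connected by (L2), and $2q$-connected by (L3) and Lemma~\ref{lem:hurewicz}. Three consequences will be used.
\begin{itemize}
\item[(E1)] Each $E_P\to\tilde B(P)$ has fiber $W$, so $E_P$ is connected with $\pi_1E_P\cong P$.
\item[(E2)] $X=\rho^*\bar X$, where $\bar X\in\operatorname{Fun}(\mathbb B,\mathrm{Sp})$ is obtained by applying $\mathbb S_p[-]$ to the fibers of $BSU(q)^\wedge_p\to\mathbb B$.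
\item[(E3)] The values of $X$ are equivalent to $\mathbb S_p[W^0]$. So $X$ is connective, $\pi_0X=\mathbb Z_p$ is generated by the class of any point, and each $\pi_tX$ is a finitely generated $\mathbb Z_p$-module because $W^0$ is a finite complex.
\end{itemize}

\begin{remark}
For Theorem~\ref{thm:A} the value $q=1$ suffices; then $W^0=SU(N)$ and $E$ is the fiber of $\rho$. The size of $q$ is used only in Lemma~\ref{lem:degU}.
\end{remark}

\begin{proposition}\label{prop:sections}
The norms $\operatorname{Nm}_P\colon\mathcal K_E(P)\to\Gamma(\tilde B(P);X)$ are equivalences, natural in $P\in\mathcal O^{op}$. Hence $U_E\simeq\Gamma(|\mathcal L|;X)$, and under this equivalence and $\operatorname{Nm}_S$ the degree corresponds to $\theta^*\colon\pi_0\Gamma(|\mathcal L|;X)\to\pi_0\Gamma(BS;X)$.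
\end{proposition}

\begin{proof}
Naturality holds because the map from $\operatorname{Cov}$ to sections is natural under pullback and $\operatorname{Cov}^{fr}(E;-)$ is a subfunctor. Fix $P$, and regard $W$ as the $P$-space that corresponds to $E_P\to\tilde B(P)\simeq BP$. By Proposition~\ref{prop:decomp} and Lemma~\ref{lem:homotopies}, the composite $BP\simeq\tilde B(P)\to|\mathcal L|\to\mathbb B$ is homotopic to $B(\sigma|_P)$ followed by completion. A choice of homotopy gives a map over $BP$,
\[
(W^0)_{hP}=BP\times_{BSU(N)}BSU(q)\longrightarrow BP\times_{\mathbb B}BSU(q)^\wedge_p\simeq E_P,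
\]
that is, a map $W^0\to W$ in $\operatorname{Fun}(BP,\mathcal S)$, and on fibers it is the mod $p$ equivalence above. Lemma~\ref{lem:norm} applies. Passing to the limit gives $U_E\simeq\lim_P\Gamma(\tilde B(P);X)=\Gamma(|\mathcal L|;X)$, and the projection to the $S$-component is restriction along $\theta$.
\end{proof}

Let $r\colon\pi_0\Gamma(BS;X)\to\pi_0\Gamma(BS;\tau_{\le0}X)=H^0(BS;\mathbb Z_p)=\mathbb Z_p$. The norm of a point of $E_S$ is a section whose values are sums of $|S|$ points. Both maps are $\mathbb Z_p$-linear, so $r\circ\operatorname{Nm}_S$ is multiplication by $|S|$ on $\pi_0\mathcal K_E(S)=\mathbb Z_p$. Since $\operatorname{Nm}_S$ is an equivalence,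
\begin{equation}\label{eq:rinj}
r\colon\pi_0\Gamma(BS;X)\to\mathbb Z_p\quad\text{is injective.}
\end{equation}

\section{Stable elements and the proof of Theorem~\ref{thm:A}}\label{sec:stable}

It remains to show that $\theta^*$ is an isomorphism on $\pi_0$ of sections of $X$. Proposition~\ref{prop:biset} describes $\theta^*$ for constant coefficients $\mathbb F_p$, and we want to climb the Postnikov tower of $X$. ``Injective with image the stable elements'' does not pass through long exact sequences, but ``isomorphic to the image of a natural idempotent'' does, by the five lemma. The biset gives a natural operator $\alpha$ on sections over $BS$. It depends on choices and need not be idempotent, and we replace it by the limit of its powers, as in Section~\ref{sec:example}.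

\begin{lemma}\label{lem:idem}
Let $\alpha$ be an endomorphism of a finitely generated $\mathbb Z_p$-module $M$. Then $\alpha^{k!}$ converges $p$-adically to an idempotent $e$. If $h\colon M\to M'$ is an additive map of such modules with $h\alpha=\alpha'h$, then $he=e'h$. If $M'\to M\to M''$ is an exact sequence of maps that commute with given endomorphisms, then $e'M'\to eM\to e''M''$ is exact.
\end{lemma}

\begin{proof}
In the finite ring $\operatorname{End}(M/p^i)$ there are $a,l\ge1$ with $\alpha^{s+l}=\alpha^s$ for $s\ge a$. For $k\ge\max(a,l)$ the number $k!$ is at least $a$ and divisible by $l$, so $\alpha^{k!}=\alpha^{2\cdot k!}=\alpha^{(k+1)!}$. These eventual values are idempotents, compatible in $i$, and they define $e$ on $M=\lim_iM/p^i$. Reducing $h\alpha^{k!}=\alpha'^{k!}h$ modulo $p^i$ for large $k$ gives $he\equiv e'h$ modulo $p^i$ for all $i$, hence equality. The last sequence is a direct summand of an exact sequence.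
\end{proof}

\begin{lemma}\label{lem:lim1}
A tower $(M_t)_{t\ge0}$ of finitely generated $\mathbb Z_p$-modules and additive maps $h$ has $\lim^1=0$.
\end{lemma}

\begin{proof}
The group $\lim^1$ is the cokernel of $(x_t)\mapsto(x_t-h(x_{t+1}))$ on $\prod_tM_t$. The product is compact Hausdorff and the map is continuous, so its image is closed. The image is dense: the equations $x_t-h(x_{t+1})=y_t$ for $t\le t_0$ are solved by putting $x_{t_0+1}=0$ and descending.
\end{proof}

\subsection{The operator $\alpha$}

Using Lemma~\ref{lem:homotopies}, choose once and for all a homotopy $\theta\circ B\varphi_i\simeq\theta\circ B\mathrm{inc}_i$ for each orbit of $\Omega$, where $\mathrm{inc}_i\colon P_i\to S$. For $Z\in\operatorname{Fun}(\mathbb B,\mathrm{Sp})$, pulled back to $|\mathcal L|$ along $\rho$ and to $BS$ along $\rho\theta$, these homotopies give equivalences $\varphi_i^*Z\simeq\mathrm{inc}_i^*Z$. Define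
\[
\alpha_Z=\sum_i\Big(\Gamma(BS;Z)\xrightarrow{\;\varphi_i^*\;}\Gamma(BP_i;\varphi_i^*Z)\simeq\Gamma(BP_i;\mathrm{inc}_i^*Z)\xrightarrow{\;\operatorname{tr}\;}\Gamma(BS;Z)\Big).
\]
Every step is a natural transformation between exact functors of $Z$. So $\alpha$ commutes with the maps induced by maps of local systems and with the boundary maps of fiber sequences, and so does $\theta^*\colon\Gamma(|\mathcal L|;Z)\to\Gamma(BS;Z)$. No compatibility among the chosen homotopies is used.

Suppose that the values of $Z$ are $\Sigma^tHM$. The space of self-equivalences of $\Sigma^tHM$ is the discrete group $\operatorname{Aut}(M)$, so $Z$ is classified by a map $\mathbb B\to B\operatorname{Aut}(M)$, which is null because $\mathbb B$ is simply connected. Thus $Z$ is constant on $\mathbb B$, the equivalences $\varphi_i^*Z\simeq\mathrm{inc}_i^*Z$ become identities whatever the choices were, and $\alpha_Z$ acts on $\pi_j\Gamma(BS;Z)=H^{t-j}(BS;M)$ as $\omega$. Below, $e$ denotes the idempotent of Lemma~\ref{lem:idem} for $\alpha$.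

\begin{lemma}\label{lem:layers}
For a finitely generated $\mathbb Z_p$-module $M$, the group $H^s(BS;M)$ is a finitely generated $\mathbb Z_p$-module and $e\theta^*\colon H^s(|\mathcal L|;M)\to eH^s(BS;M)$ is an isomorphism.
\end{lemma}

\begin{proof}
Finite generation holds because $BS$ has a CW model with finite skeleta. Both sides are additive in $M$, so we may take $M$ cyclic. For $M=\mathbb F_p$, Lemma~\ref{lem:omega} gives $e=\omega$ and $e\theta^*=\theta^*$, which is injective with image $eH^s$. For $M=\mathbb Z/p^i$, the map $e\theta^*$ is a morphism from the long exact sequence of $0\to\mathbb Z/p\to\mathbb Z/p^i\to\mathbb Z/p^{i-1}\to0$ over $|\mathcal L|$ to the $e$-part of the one over $BS$, which is exact by Lemma~\ref{lem:idem}; induction and the five lemma apply. In particular all groups $H^s(|\mathcal L|;\mathbb Z/p^i)$ are finite. By Lemma~\ref{lem:lim1} and the Milnor sequence, $H^s(-;\mathbb Z_p)=\lim_iH^s(-;\mathbb Z/p^i)$ for both spaces. Since $e$ commutes with the reductions, the case $M=\mathbb Z_p$ is the limit of the cases $\mathbb Z/p^i$.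
\end{proof}

\begin{proposition}\label{prop:theta}
The map $\theta^*\colon\pi_0\Gamma(|\mathcal L|;X)\to\pi_0\Gamma(BS;X)$ is an isomorphism. Hence $\deg\colon\pi_0U_E\to\mathbb Z_p$ is an isomorphism.
\end{proposition}

\begin{proof}
For $B=BS$ or $|\mathcal L|$ put $\Pi^j_t(B)=\pi_j\Gamma(B;\tau_{\le t}X)$. By (E2) the fiber sequences $\Sigma^tH\pi_tX\to\tau_{\le t}X\to\tau_{\le t-1}X$ are pulled back from $\mathbb B$, and by (E3) we have $\tau_{\le-1}X=0$ and the modules $\pi_tX$ are finitely generated. The long exact sequences over $BS$ and Lemma~\ref{lem:layers} show by induction on $t$ that all $\Pi^j_t(BS)$ are finitely generated over $\mathbb Z_p$, so that $e$ is defined on them. Now $e\theta^*$ is a morphism from the long exact sequence over $|\mathcal L|$ to the $e$-part of the one over $BS$. By Lemma~\ref{lem:layers}, the five lemma and induction on $t$,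
\[
e\theta^*\colon\Pi^j_t(|\mathcal L|)\xrightarrow{\;\cong\;}e\,\Pi^j_t(BS)\qquad\text{for all }t,j,
\]
compatibly in $t$. In particular the $\Pi^j_t(|\mathcal L|)$ are finitely generated. By Lemma~\ref{lem:lim1} and the Milnor sequence, $\pi_0\Gamma(B;X)=\lim_t\Pi^0_t(B)$ for both spaces. Let $e$ also denote the limit idempotent on $\pi_0\Gamma(BS;X)$. Then $e\theta^*$ is an isomorphism from $\pi_0\Gamma(|\mathcal L|;X)$ onto the image of $e$.

We show that $e=1$. The map $r$ is the projection to $\Pi^0_0(BS)=H^0(BS;\mathbb Z_p)=\mathbb Z_p$. There $\alpha=\omega$ is multiplication by $\sum_i[S:P_i]=\varepsilon$, and $\varepsilon^{k!}\to1$ because $\varepsilon\equiv1$ modulo $p$. So $r(ea)=r(a)$ for all $a$, and \eqref{eq:rinj} gives $ea=a$. The last statement follows from Proposition~\ref{prop:sections}.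
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $k\ge2\max(2,d)$. By Proposition~\ref{prop:theta} there is $u\in\pi_0U_E$ with $\deg u=k$. By (E1) and Proposition~\ref{prop:destab}(b), $k\in K$. Since $K$ contains two consecutive integers, $\gcd(K)=1$ and $\operatorname{Uind}_p(\mathcal L:S)=1$.
\end{proof}

\section{Uniqueness}\label{sec:unique}

An arbitrary map $f$ with $f\circ\theta\simeq\beta_k$ carries no labels in $E$. So we first transport Proposition~\ref{prop:theta} to the unlabeled diagram $\mathcal K$ with limit $U$, which is possible because the fiber $W$ is highly connected, and then show that the unlabeled version of \eqref{eq:zigzag} captures all such $f$.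

\begin{lemma}\label{lem:degU}
The map $\deg\colon\pi_0U\to\mathbb Z_p$ is an isomorphism.
\end{lemma}

\begin{proof}
The projection $E\to|\mathcal L|$ induces a map $\mathcal K_E\to\mathcal K$, given at $P$ by $\mathbb S_p[E_P]\to\mathbb S_p[\tilde B(P)]$; let $C$ be its cofiber. The fiber $W$ of $E_P\to\tilde B(P)$ is $2q$-connected, so the relative Serre spectral sequence, with $E^2_{s,t}=H_s(\tilde B(P);\tilde H_{t-1}(W;\mathbb Z))$, gives $H_i(\tilde B(P),E_P;\mathbb Z)=0$ for $i\le2q+1$. By the Hurewicz theorem, and since completion preserves connectivity, $\pi_iC(P)=0$ for $i\le2q+1$. By Lemma~\ref{lem:spectra}, $\pi_j\lim C=0$ whenever $j+d\le2q+1$, and this includes $j=0,1$ because $2q\ge d$. Hence $\pi_0U_E\cong\pi_0U$. This isomorphism preserves the degree, as the class of a point of $E_S$ maps to the class of a point of $\tilde B(S)$. Apply Proposition~\ref{prop:theta}.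
\end{proof}

We use one more result, \cite[Prop.~2.1]{BLO1}: for a finite $p$-group $P$ and a finite group $G$,
\[
\operatorname{Map}(BP,BG^\wedge_p)\simeq\coprod_{\kappa\in\operatorname{Rep}(P,G)}BC_G(\kappa(P))^\wedge_p ,
\]
where $\operatorname{Rep}(P,G)$ is the set of $G$-conjugacy classes of homomorphisms and the equivalence is induced by the multiplication maps $C_G(\kappa(P))\times P\to G$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $k\ge2\max(2,d+1)$ and $n=k|S|$, and consider \eqref{eq:zigzag} with $|\mathcal L|$ in place of $E$. Let $\mathcal M_k\subset\operatorname{Map}(|\mathcal L|,(B\Sigma_n)^\wedge_p)$ be the union of the components of maps $f$ with $f\circ\theta\simeq\beta_k$; we must show that $\pi_0\mathcal M_k$ is a point. Let $\mathcal M_k(P)$ be the component of $\operatorname{Map}(\tilde B(P),(B\Sigma_n)^\wedge_p)$ that contains the free action $\kappa_P$ of $P$ on $n$ points. Restrictions of free actions along injective homomorphisms are free, so this is a subfunctor. By Lemma~\ref{lem:homotopies} each $\tilde B(P)\to|\mathcal L|$ factors through $\theta$ up to homotopy, so $f\in\mathcal M_k$ if and only if every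 restriction of $f$ lies in $\mathcal M_k(P)$. Thus $\mathcal M_k=\lim_P\mathcal M_k(P)$.

Without labels, $\operatorname{Cov}_n(|\mathcal L|;P)=\operatorname{Map}(\tilde B(P),B\Sigma_n)$ is the classifying space of the groupoid of $n$-element $P$-sets, and $\operatorname{Cov}^{fr}_n(|\mathcal L|;P)$ is the component of $\kappa_P$, namely $BC_{\Sigma_n}(\kappa_P(P))=B(P\wr\Sigma_{m_P})$, in agreement with \eqref{eq:free}. Its map to $\mathcal M_k(P)$ is adjoint to the map induced by multiplication $C_{\Sigma_n}(\kappa_P(P))\times P\to\Sigma_n$. By the quoted result and (L2), the extension $L_p\operatorname{Cov}^{fr}_n(|\mathcal L|;P)\to\mathcal M_k(P)$ is an equivalence. Hence $\mu$ is an equivalence onto $\mathcal M_k$.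

The target of $\lambda$ has $\pi_0=\deg^{-1}(k)\subset\pi_0U$, a single point by Lemma~\ref{lem:degU}. The fibers of $\lambda$ are nonempty and connected by Proposition~\ref{prop:destab}(a). So the source of $\lambda$, and with it $\mathcal M_k$, is nonempty and connected.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bou} Bousfield, Topology (1975).

\bibitem{BLO1} Broto, Levi and Oliver, Invent. Math. 151 (2003).

\bibitem{BLO2} Broto, Levi and Oliver, \emph{The homotopy theory of fusion systems}, J. Amer. Math. Soc. (2003).

\bibitem{JMO} Jackowski, McClure and Oliver, Ann. Math. 135 (1992).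

\bibitem{WP} \emph{Wreath products and representations of $p$-local finite groups}, \texttt{https://abdn.elsevierpure.com/files/21929155/cl\_wrep.090207\_2.pdf}.

\end{thebibliography}
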